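# Rainbow progressions and the failure of $T(k)\le k+c$

## 1. The guess $k+c$, tested on two colors, on $k$ colors, and at $k=3$

Color the positive integers so that any $k$ consecutive integers have distinct colors. This takes at least $k$ colors, and $k$ suffice: repeat $1,2,\dots,k$. Now ask for the analogous property at every scale $r$, in a weak form: among the progressions of difference $r$ and length $k$ in a segment of length $kr$, at least one should have distinct colors. How many colors are needed? The first guess is "$k$, plus a little": one or two extra colors should be enough to break the periodicity, whatever $k$ is. Here is the precise version.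

**Definition.** Let $k\ge2$. A coloring $f:\mathbb N\to\{\text{colors}\}$ of the positive integers is *$k$-nonrepetitive* if for every $r\ge1$, each segment of $kr$ consecutive positive integers contains a *rainbow* progression $a,a+r,\dots,a+(k-1)r$, that is, one whose $k$ terms have pairwise distinct colors. $T(k)$ is the least number of colors in a $k$-nonrepetitive coloring of $\mathbb N$.

A segment $J$ of $kr$ consecutive integers splits into $r$ residue classes mod $r$, each with exactly $k$ elements. A $k$-term progression of difference $r$ inside $J$ lies in one class and has $k$ elements, so it is the whole class. The definition therefore says the following.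

> For every $r\ge1$ and every segment $J$ of length $kr$, there is a residue $b$ mod $r$ such that the elements of $J$ congruent to $b$ mod $r$ have pairwise distinct colors. $\qquad(1)$

In particular, among $k$ consecutive blocks of length $r$ no two are identical: the class in (1) meets each block once, always at the same place in the block, and in distinct colors.

The problem comes from "Thue-like sequences and rainbow arithmetic progressions". We use as known that $T(k)$ is finite for every $k\ge2$; an explicit bound is $T(k)\le 2^{-1}e^{k(2k-1)/(k-1)^2}k^2(k-1)+1$. The guess is

$$\textbf{Conjecture 1.}\quad T(k)\le k+c\ \text{ for some absolute constant } c .$$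

We test it.

*The case $k=2$.* Condition (1) says that in each segment of length $2r$ some $a$ in the first half has $f(a)\ne f(a+r)$. So no block is immediately followed by a copy of itself. With two colors this is hopeless: after $a$ must come $b$, then $a$, and then $b$ gives $abab$, while $a$ gives $aa$. Three colors suffice by Thue's theorem, so $T(2)=3=k+1$.

*Exactly $k$ colors, any $k$.* By $r=1$, the windows $[x,x+k-1]$ and $[x+1,x+k]$ both show all $k$ colors, each once. So $f(x+k)=f(x)$ for all $x$, and $f$ has period $k$. Take $r=k$: every class mod $k$ has a single color, so none is rainbow. Hence $T(k)\ge k+1$.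

*The case $k=3$.* An exhaustive computer search has shown that $T(3)>4$ (we only quote this). So $T(k)=k+1$ is not always true, but $k+c$ survives this test.

Small cases do not refute the guess. It is nevertheless false. Write $\log_j$ for the $j$-fold iterated logarithm, and recall that the *lower density* of a set $A$ of positive integers is $\liminf_{X\to\infty}\frac1X\#(A\cap[1,X])$. For example, a residue class mod $Q$, with finitely many elements removed, has lower density $1/Q$.

**Theorem 1.** For every integer $c\ge1$ there are positive integers $Q,k_0$ and a residue class mod $Q$ such that $T(k)>k+c$ for every $k\ge k_0$ in that class. In particular, $\{k:T(k)>k+c\}$ has lower density at least $1/Q>0$, and $\limsup_k(T(k)-k)=\infty$. Hence no absolute constant $c$ satisfies $T(k)\le k+c$ for all $k\ge2$.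

**Theorem 2.**
$$\limsup_{k\to\infty}\,(T(k)-k)\,\frac{\log_4k}{\log_3k}\ \ge\ 1 .$$

## 2. Periodic colorings, and where a single difference $r$ falls short

Which $k$ should be bad? We look at the simplest colorings with $k+m$ colors, $f(n)=n \bmod M$ with $M=k+m$ and $0\le m<k$. Let $d=\gcd(r,M)$. The terms $a+ir$ and $a+jr$ have the same color exactly when $M\mid(i-j)r$, that is, when $M/d$ divides $i-j$. So a $k$-term progression of difference $r$ is rainbow if and only if $M/d\ge k$. If $d\ge2$, then $M/d\le(k+m)/2<k$. Thus this coloring passes the test at $r$ exactly when $\gcd(r,k+m)=1$.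

For instance, let $k=5$. The coloring mod $6$ already fails at $r=2$, since $a$ and $a+6$ agree. The coloring mod $7$ passes every $r<7$ and first fails at $r=7$. A color that returns after $k+m$ steps is vulnerable to the differences $r$ that share a factor with $k+m$. So bad $k$ should be those for which *all* of $k,k+1,\dots,k+C$ have many small prime factors.

A general coloring may mix different return times. The natural first attempt is to copy the $k$-color argument with $k+1$ colors: take $r=k$ and look at $[1,k^2]$. By (1) some class $b$ mod $k$ is rainbow there, so no $n\equiv b$ in $[1,k^2-k]$ has $f(n+k)=f(n)$. With $k$ colors that was a contradiction. With $k+1$ colors it only says that one position in every $k$ may not return after exactly $k$ steps; those positions can return later, and the others are free. In general, a difference $r\mid k+m$ forbids the return time $k+m$ on one class mod $r$, a proportion $1/r$ of the positions. This is where the attempt stops.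

The repair is to use many differences at once. If $q_1,q_2,\dots$ are distinct primes dividing $k+m$, each forbids the return time $k+m$ on one class $b_q$ mod $q$. We have no control over $b_q$ and need none: by the Chinese Remainder Theorem the proportion of positions left is $\prod(1-1/q_i)$, whatever the classes are. Since $\sum1/p$ diverges, this can be made as small as we like. Primes matter here: for $r=3$ and $r=9$, the class mod $9$ might lie inside the class mod $3$, and then the second difference adds nothing.

**Example.** Let $k=15$ and $m=0$, with $q=3$ and $q=5$. Suppose that the rainbow classes are $1$ mod $3$ in $[1,45]$ and $2$ mod $5$ in $[1,75]$. The $n\in[1,15]$ that may still return after exactly $15$ steps are $3,5,6,8,9,11,14,15$: eight of them, and $15\cdot\frac23\cdot\frac45=8$.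

There is a second difficulty. One might hope that with $k+c$ colors every return time lies in $[k,k+c]$. This does not follow from $r=1$. Take $k+1$ colors and repeat the pattern "$L$ copies of $1\,2\cdots k$, then the color $k+1$". Occurrences of $k+1$ are $Lk+1$ apart, so a window of length $k$ contains at most one of them. A window without one lies inside copies of $12\cdots k$. A window with one consists of the last $s$ colors $k-s+1,\dots,k$, then $k+1$, then $1,\dots,k-1-s$. In both cases all colors are distinct, and yet the color $k+1$ has return time $Lk+1$. But such long returns are *rare*, because each window of length $k$ misses only $c$ of the $k+c$ colors. We need a count of them.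

## 3. An inequality forced by $k+c$ colors

**Proposition.** Let $k\ge2$, $c\ge0$, $0\le C\le k$ be integers. Let $\mathcal P$ be a finite set of odd primes with $Q:=\prod_{q\in\mathcal P}q\le k$. For $0\le m\le C$ put
$$\rho_m=\prod_{q\in\mathcal P,\ q\mid k+m}\Bigl(1-\frac1q\Bigr).$$
If $T(k)\le k+c$, then
$$\sum_{m=0}^{C}\rho_m\ \ge\ \frac12\Bigl(1-\frac{c}{C+1}\Bigl(1+\frac Ck\Bigr)\Bigr).\tag{2}$$

Here $\rho_m$ is the proportion of positions at which the return time $k+m$ is still allowed. If all the $\rho_m$ are tiny and $C$ is large compared with $c$, then (2) is violated.

*Proof.* Let $f$ be a $k$-nonrepetitive coloring with colors in a set of $k+c$ elements. All intervals are intervals of integers, and $I=[1,k]$.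

**Step 1: sorting positions by return time.** The purpose is to turn the coloring into a sum of counts. By $r=1$, any $k$ consecutive integers have distinct colors. So $f$ is injective on $I$, and two distinct positions of the same color are at distance at least $k$. For $n\in I$ let $g(n)$ be the least $g\ge1$ with $f(n+g)=f(n)$, and $g(n)=\infty$ if there is none. Then $g(n)\ge k$. Let $N$ be the number of $n\in I$ with $g(n)>k+C$, and for $0\le m\le C$ let $N_m$ be the number of $n\in I$ with $g(n)=k+m$. Every $n\in I$ is counted exactly once, so
$$k=N+\sum_{m=0}^{C}N_m.\tag{3}$$

**Step 2: long returns are rare.** The purpose is to bound $N$, by counting pairs (position, window that misses its color). Let $n\in I$ with $g(n)>k+C$. The color $f(n)$ does not occur in $[n+1,n+k+C]$. For each of the $C+1$ integers $x\in[n+1,n+C+1]$, the window $[x,x+k-1]$ lies in $[n+1,n+k+C]$, so it misses the color $f(n)$.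

Count the pairs $(n,x)$ obtained in this way. There are exactly $N(C+1)$ of them. On the other side, $x$ lies in $[2,k+C+1]$, a set of $k+C$ integers. Fix $x$. The window $[x,x+k-1]$ shows $k$ distinct colors out of $k+c$, so it misses exactly $c$ colors. The positions $n\in I$ paired with $x$ have colors among these $c$, and distinct positions of $I$ have distinct colors. So at most $c$ positions are paired with $x$. Hence
$$N(C+1)\le c\,(k+C).\tag{4}$$

**Step 3: each prime $q\mid k+m$ forbids one class.** The purpose is to restrict the positions counted by $N_m$. Let $q\in\mathcal P$. By (1) with $r=q$ and $J=[1,qk]$, there is a residue $b_q$ mod $q$ such that any two distinct elements of $[1,qk]$ congruent to $b_q$ mod $q$ have different colors. Fix one such $b_q$ for each $q\in\mathcal P$.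

Suppose that $n\in I$, $g(n)=k+m$ with $0\le m\le C$, that $q\mid k+m$, and that $n\equiv b_q\pmod q$. Then $n+k+m\equiv b_q\pmod q$ too. Moreover
$$n+k+m\le k+k+C\le 3k\le qk,$$
because $C\le k$ and $q\ge3$; this is where oddness of the primes is used. So $n$ and $n+k+m$ are distinct elements of $[1,qk]$ in the class $b_q$, and $f(n+k+m)=f(n)$, a contradiction. Therefore every $n$ counted by $N_m$ satisfies $n\not\equiv b_q\pmod q$ for all $q\in\mathcal P$ with $q\mid k+m$.

**Step 4: counting what is left.** The purpose is to turn Step 3 into a bound for $N_m$. Let $Q_m$ be the product of the primes $q\in\mathcal P$ dividing $k+m$ (so $Q_m=1$ if there are none). By the Chinese Remainder Theorem, $Q_m$ consecutive integers realize each combination of residues modulo these primes exactly once. So exactly $\prod_{q\mid Q_m}(q-1)=Q_m\rho_m$ of them avoid all the classes $b_q$. Since $Q_m\le Q\le k$, the interval $I$ is covered by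
$$\lceil k/Q_m\rceil\le \frac{k}{Q_m}+1\le\frac{2k}{Q_m}$$
blocks of $Q_m$ consecutive integers. Hence
$$N_m\le\frac{2k}{Q_m}\cdot Q_m\rho_m=2k\rho_m.\tag{5}$$

**Step 5: adding up.** The purpose is to combine the two bounds. Inserting (4) and (5) in (3) gives
$$k\le\frac{c\,(k+C)}{C+1}+2k\sum_{m=0}^{C}\rho_m .$$
Dividing by $2k$ gives $\frac12\le\frac12\cdot\frac{c}{C+1}\bigl(1+\frac Ck\bigr)+\sum_m\rho_m$, which is (2). $\blacksquare$

How large must $C$ be for (2) to say anything? If $C\le c-1$, the right side is at most $0$ and (2) is empty. If $C=c$, the right side is positive exactly when $c(k+c)<k(c+1)$, that is, when $k>c^2$. Any choice $C\ge c$ would do for large $k$; we take $C=4c$ because it makes the right side exceed $\frac14$.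

## 4. Making $k,k+1,\dots,k+4c$ rich in small primes

**Proof of Theorem 1.** Let $c\ge1$ and $C=4c$.

**Step 1: enough primes for each $m$.** The purpose is to have one set of primes per return time, each with a tiny product. Since $1-x\le e^{-x}$,
$$\prod_{p_0<p\le z}\Bigl(1-\frac1p\Bigr)\le\exp\Bigl(-\sum_{p_0<p\le z}\frac1p\Bigr)\to0\qquad(z\to\infty)$$
for every $p_0$, because $\sum_p1/p$ diverges. So we can choose, one after another and each time using only primes larger than all those used before, pairwise disjoint finite sets $S_0,\dots,S_C$ of odd primes with
$$\prod_{q\in S_m}\Bigl(1-\frac1q\Bigr)\le\frac1{4(C+1)}\qquad(0\le m\le C).\tag{6}$$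
Let $\mathcal P=\bigcup_mS_m$ and $Q=\prod_{q\in\mathcal P}q$.

**Step 2: the residue class of $k$.** The purpose is to make $k+m$ divisible by all of $S_m$, for all $m$ at once. The sets are disjoint, so each prime of $\mathcal P$ gets one congruence in
$$k\equiv-m\pmod q\qquad(q\in S_m,\ 0\le m\le C),$$
and by the Chinese Remainder Theorem these define a single residue class mod $Q$. Let $k$ be in this class with $k\ge k_0:=\max(Q,C,2)$. The hypotheses $Q\le k$ and $C\le k$ of the Proposition hold.

**Step 3: the contradiction.** The purpose is to violate (2). Every $q\in S_m$ divides $k+m$. So the product $\rho_m$ contains all the factors in (6), and its other factors are at most $1$; thus $\rho_m\le\frac1{4(C+1)}$ and $\sum_{m=0}^C\rho_m\le\frac14$. Suppose $T(k)\le k+c$. Since $C\le k$,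
$$\frac c{C+1}\Bigl(1+\frac Ck\Bigr)\le\frac{2c}{4c+1}<\frac12,$$
so (2) gives $\sum_m\rho_m>\frac12\cdot\frac12=\frac14$, a contradiction. Hence $T(k)>k+c$ for every $k\ge k_0$ in the class.

**Step 4: the consequences.** The purpose is to read off the remaining claims. The set $\{k:T(k)>k+c\}$ contains a residue class mod $Q$ from $k_0$ on, so its lower density is at least $1/Q$. For every $c$ there are arbitrarily large $k$ with $T(k)-k>c$, so $\limsup_k(T(k)-k)=\infty$, and no absolute constant works in Conjecture 1. $\blacksquare$

**Remark.** For given $c$ and such $k$, the proof uses only $r=1$ and the finitely many primes $r\in\mathcal P$, and only the initial segment $[1,k\max\mathcal P]$. Indeed, the last window in Step 2 of the Proposition ends at $2k+C\le3k\le k\max\mathcal P$, the returns in Step 3 of the Proposition end by $2k+C$ as well, and the segments $[1,qk]$ lie in $[1,k\max\mathcal P]$. So even this finite fragment of the requirement cannot be met with $k+c$ colors.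

## 5. How fast: the bound $\log_3k/\log_4k$

To get a rate, we run the same construction economically, using up the odd primes in order, and measure how large $k$ becomes. Two textbook facts are needed.

**Fact A (Mertens' bound).** There is an absolute constant $B$ with $\prod_{3\le p\le z}(1-1/p)\le B/\log z$ for all $z\ge3$. One can take $B=2$: expanding geometric series,
$$\prod_{p\le z}\Bigl(1-\frac1p\Bigr)^{-1}\ge\sum_{n\le z}\frac1n\ge\log z,$$
since every $n\le z$ has only prime factors at most $z$; removing the factor $1-\frac12$ for $p=2$ costs a factor $2$.

**Fact B.** $\prod_{p\le z}p\le4^z$.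

**Proof of Theorem 2.** Let $C\ge2$ be an integer, which will tend to infinity, and let
$$\delta=\frac1{(C+2)\log(C+2)}<1 .$$
This $\delta$ is chosen so that $(C+1)\delta\to0$, while $\log(1/\delta)$ is still only $(1+o(1))\log C$. All $o(1)$ and $O(1)$ are for $C\to\infty$.

**Step 1: choice of $k$.** The purpose is to build a $k$, as small as we can, with all $\rho_m\le\delta$. Run through the odd primes $3,5,7,\dots$ in order. Put them into $S_0$ until $\prod_{q\in S_0}(1-1/q)\le\delta$ first holds, then put the following primes into $S_1$ until the same holds for $S_1$, and so on up to $S_C$. Each stage ends because $\sum1/p$ diverges, and each $S_m$ is nonempty because the empty product $1$ exceeds $\delta$. Let $z_m=\max S_m$ and $z=z_C$, let $\mathcal P$ be the set of odd primes up to $z$, which is the disjoint union of the $S_m$, and let $Q=\prod_{q\in\mathcal P}q$. By the Chinese Remainder Theorem the congruences $k\equiv-m\pmod q$ for $q\in S_m$, $0\le m\le C$, define a class mod $Q$. Let $k$ be its element in $[Q,2Q)$. Since $\mathcal P$ contains at least $C+1$ primes, each at least $3$,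
$$k\ge Q\ge3^{C+1}\ge C.\tag{7}$$

**Step 2: lower bound for $T(k)-k$ in terms of $C$.** The purpose is to read (2) as a bound for $c$. Put $c=T(k)-k$, a finite number, nonnegative since $T(k)\ge k+1$. By (7) the Proposition applies, and $\rho_m\le\delta$ for each $m$. So (2) gives
$$(C+1)\delta\ge\frac12\Bigl(1-\frac c{C+1}\Bigl(1+\frac Ck\Bigr)\Bigr).$$
Solving for $c$, and using $2(C+1)\delta\le2/\log(C+2)$,
$$c\ \ge\ (C+1)\,\frac{1-2(C+1)\delta}{1+C/k}\ \ge\ (C+1)\,\frac{1-2/\log(C+2)}{1+C/k}=(1-o(1))\,C,\tag{8}$$
where $C/k\le C/3^{C+1}\to0$ by (7).

**Step 3: upper bound for $z$.** The purpose is to see how many primes were used. Before $z_m$ is added to $S_m$, the product over $S_m$ exceeds $\delta$; hence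
$$\prod_{q\in S_m}\Bigl(1-\frac1q\Bigr)>\delta\Bigl(1-\frac1{z_m}\Bigr).$$
Each of $S_0,\dots,S_m$ is nonempty, so $z_m$ is at least the $(m+1)$-st odd prime, which is at least $2m+3\ge m+3$. So $1-1/z_m\ge\frac{m+2}{m+3}$. Multiplying over $m$ and using Fact A,
$$\frac B{\log z}\ \ge\prod_{3\le q\le z}\Bigl(1-\frac1q\Bigr)\ \ge\ \delta^{C+1}\prod_{m=0}^{C}\frac{m+2}{m+3}=\frac{2\,\delta^{C+1}}{C+3},$$
because the last product telescopes. Thus $\log z\le\frac B2(C+3)\,\delta^{-(C+1)}$. Since $\log(1/\delta)=\log(C+2)+\log\log(C+2)=(1+o(1))\log C$,
$$\log\log z\le(C+1)\log(1/\delta)+\log(C+3)+O(1)=(1+o(1))\,C\log C.\tag{9}$$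

**Step 4: upper bound for $k$.** The purpose is to pass from $z$ to iterated logarithms of $k$. By Fact B, $k<2Q\le2\cdot4^z$. So $\log k\le\log2+z\log4\le(2\log4)\,z$, and $\log_2k\le\log z+2$. Taking logarithms again, $\log_3k\le\log(\log z+2)\le\log\log z+\frac2{\log z}=\log\log z+O(1)$. By (9), $\log_3k\le y$ for some $y=(1+o(1))\,C\log C$.

**Step 5: conclusion.** The purpose is to express $C$ through $k$. The function $x/\log x$ is increasing for $x>e$. By (7), $k\to\infty$ as $C\to\infty$, so $\log_3k>e$ for large $C$. Also $\log y=\log C+\log\log C+o(1)=(1+o(1))\log C$. Hence
$$\frac{\log_3k}{\log_4k}\le\frac y{\log y}=(1+o(1))\,C .$$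
Together with (8),
$$T(k)-k\ \ge\ (1-o(1))\,C\ \ge\ (1-o(1))\,\frac{\log_3k}{\log_4k}.$$
Since $k\ge3^{C+1}\to\infty$, this holds along infinitely many $k$, and the limsup in Theorem 2 is at least $1$. $\blacksquare$

So Conjecture 1 fails even when $c$ is replaced by $(1-\varepsilon)\log_3k/\log_4k$ for any fixed $\varepsilon>0$. The argument does not determine the true order of $T(k)-k$. It also leaves undecided whether $T(k)-k$ stays bounded along some infinite sequence of $k$, for example the primes.
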